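\title{A commutative loop of order $3^{16}$ with abelian inner mapping group and nilpotency class three}

\begin{abstract}
Let $Q$ be a loop whose inner mapping group is abelian. It has been conjectured that (i) the nucleus $N(Q)$ is normal and $Q/N(Q)$ is an abelian group, and (ii) $Q/Z(Q)$ is a group. We show that both statements are false: a commutative loop of order $3^{16}$, built on $V\times\Lambda^3V\times\Lambda^5V$ with $V=\mathbb F_3^5$, refutes them. We also prove that (i) and (ii) are equivalent for every loop with abelian inner mapping group, and that within a natural class of three-layer loops containing the example, a commutative counterexample requires the prime $3$ and rank at least $5$.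
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{loop} is a set $Q$ with a multiplication $(x,y)\mapsto xy$ and an identity element $1$ such that all left translations $L_a(x)=ax$ and right translations $R_a(x)=xa$ are bijections of $Q$. The associative loops are the groups. The \emph{multiplication group} $\operatorname{Mlt}(Q)$ is the permutation group on $Q$ generated by all $L_a$ and $R_a$, and the \emph{inner mapping group} is the stabilizer $\operatorname{Inn}(Q)=\{\varphi\in\operatorname{Mlt}(Q):\varphi(1)=1\}$. The \emph{nucleus} and the \emph{center} of $Q$ are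
\begin{align*}
N(Q)&=\{a\in Q:\ (ax)y=a(xy),\ (xa)y=x(ay),\ (xy)a=x(ya)\ \text{for all }x,y\in Q\},\\
Z(Q)&=\{a\in N(Q):\ ax=xa\ \text{for all }x\in Q\}.
\end{align*}
The center is always a normal subloop. A loop is \emph{nilpotent of class at most $n$} if passing $n$ times from a loop to its quotient by the center turns $Q$ into the trivial loop; the least such $n$ is the \emph{class}. Thus class at most $2$ means that $Q/Z(Q)$ is an abelian group.

If $Q$ is a group, $\operatorname{Mlt}(Q)$ consists of the maps $x\mapsto axb$, so $\operatorname{Inn}(Q)$ is the group of inner automorphisms, isomorphic to $Q/Z(Q)$. In a general loop $\operatorname{Inn}(Q)$ records the failure of both commutativity and associativity, and it is trivial exactly when $Q$ is an abelian group (Lemma~\ref{lem:gens}). The next condition to impose is that $\operatorname{Inn}(Q)$ be abelian. For a group this says that the class is at most $2$, and every loop of class at most $2$ has an abelian inner mapping group (Proposition~\ref{prop:class2}). How close must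 a loop with abelian inner mapping group be to these examples? The following conjecture appears in \cite{MileHigh}. \emph{Let $Q$ be a loop with $\operatorname{Inn}(Q)$ abelian. Then}
\begin{itemize}
\item[(i)] \emph{$N(Q)$ is a normal subloop of $Q$ and $Q/N(Q)$ is an abelian group;}
\item[(ii)] \emph{$Q/Z(Q)$ is a group.}
\end{itemize}
Statement (ii) says that $x(yz)$ and $(xy)z$ differ by a central factor; statement (i) says that commutativity and associativity fail only up to factors that associate with everything. Both hold for all groups and for all loops of class at most $2$, so the simplest examples suggest a positive answer. The answer is negative.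

\begin{theorem}\label{thm:A}
Let $k$ be a field of characteristic $3$, let $n\ge5$, let $V=k^n$ with basis $e_1,\dots,e_n$, and put $A=V$, $B=\Lambda^3V$, $C=\Lambda^5V$. For $x,y\in A$ let
\begin{equation}\label{eq:f}
f(x,y)=\sum_{i<j<l}(x_l-y_l)(x_iy_j-x_jy_i)\,e_i\wedge e_j\wedge e_l\in B,
\end{equation}
and define a product on $Q=A\times B\times C$ by
\[
(a,b,c)(a',b',c')=\bigl(a+a',\ b+b'+f(a,a'),\ c+c'+a\wedge a'\wedge(b-b')\bigr).
\]
Then $Q$ is a commutative loop, $\operatorname{Inn}(Q)$ is abelian, $N(Q)=Z(Q)=0\times0\times C$, and $Q/N(Q)=Q/Z(Q)$ is not associative. So both \textup{(i)} and \textup{(ii)} fail. The nilpotency class of $Q$ is exactly $3$. For $k=\mathbb F_3$ and $n=5$ the order of $Q$ is $3^{5+10+1}=3^{16}$.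
\end{theorem}

That one loop refutes both statements is no accident.

\begin{theorem}\label{thm:B}
Let $Q$ be a loop with $\operatorname{Inn}(Q)$ abelian. Then \textup{(i)} holds for $Q$ if and only if \textup{(ii)} holds for $Q$.
\end{theorem}

The third result explains the numbers $3$ and $5$. We say that $Q$ is of \emph{affine type} if $Q=A\times B\times C$ with abelian groups $A,B,C$ and
\begin{equation}\label{eq:affine}
(a,b,c)(a',b',c')=\bigl(a+a',\ b+b'+f(a,a'),\ c+c'+p(a,a')b+q(a,a')b'+r(a,a')\bigr),
\end{equation}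
where $f\colon A\times A\to B$ and $r\colon A\times A\to C$ vanish if an argument is $0$, and $p,q\colon A\times A\to\operatorname{Hom}(B,C)$ satisfy $p(a,0)=0=q(0,a)$. The name records that the last component is an affine function of $(b,b')$; no additivity in $a$ or $a'$ is assumed. The loops of Theorem~\ref{thm:A} are of this type.

\begin{theorem}\label{thm:C}
Let $Q=A\times B\times C$ be a loop of affine type with $\operatorname{Inn}(Q)$ abelian. Let $\ell$ be a prime, let $A$ be a finite $\ell$-group, and let $C$ have exponent dividing $\ell^e$. Then $Q$ has class at most $2$, so that \textup{(i)} and \textup{(ii)} hold, in each of the following cases: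
\begin{enumerate}
\item[(1)] $\ell\ge5$;
\item[(2)] $Q$ is commutative and $\ell\ne3$;
\item[(3)] $Q$ is commutative, $\ell=3$, and $A$ is generated by at most $4$ elements.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:A} with $k=\mathbb F_3$ and $n=5$ shows that the bound in (3) is sharp.

If $\operatorname{Inn}(Q)$ is abelian and (ii) holds, then $Q/Z(Q)$ is a group whose conjugations commute (Lemma~\ref{lem:quot}), so it has class at most $2$, and $Q$ has class at most $3$. The loops of Theorem~\ref{thm:A} do not contradict this weaker conclusion, which we do not address.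

Section~\ref{sec:prelim} collects the general facts on inner mappings. Section~\ref{sec:affine} computes them for loops of affine type; this computation serves both the construction in Section~\ref{sec:example} and the proof of Theorem~\ref{thm:C} in Section~\ref{sec:sharp}. Section~\ref{sec:equiv} proves Theorem~\ref{thm:B} and depends only on Section~\ref{sec:prelim}.

\section{Inner mappings, center and nucleus}\label{sec:prelim}

Maps are composed from right to left. For $x,y\in Q$ put $T_x=L_x^{-1}R_x$, $L_{x,y}=L_{xy}^{-1}L_xL_y$ and $R_{x,y}=R_{xy}^{-1}R_yR_x$. These maps fix $1$ and are characterized by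
\begin{equation}\label{eq:def}
x\,T_x(z)=zx,\qquad (xy)\,L_{x,y}(z)=x(yz),\qquad R_{x,y}(z)\,(xy)=(zx)y .
\end{equation}
We call them the \emph{standard generators}.

\begin{lemma}\label{lem:gens}
The group $\operatorname{Inn}(Q)$ is generated by the maps $T_x$, $L_{x,y}$, $R_{x,y}$, and by the maps $L_{x,y}$ alone if $Q$ is commutative. It is trivial if and only if $Q$ is an abelian group.
\end{lemma}

\begin{proof}
Recall Schreier's lemma: if a group is generated by a set $S$, if $H$ is a subgroup and $\mathcal T\ni1$ a set of representatives of the cosets $gH$, and if $\overline g\in\mathcal T$ represents $gH$, then $H$ is generated by the elements $\overline{st}^{\,-1}st$ with $s\in S$, $t\in\mathcal T$. The coset $g\operatorname{Inn}(Q)$ is determined by $g(1)$, so we may take $\mathcal T=\{L_y:y\in Q\}$ and $\overline g=L_{g(1)}$. The generator $s=L_x$ gives $L_{xy}^{-1}L_xL_y=L_{x,y}$. The generator $s=R_x$ gives, because $L_y=R_yT_y^{-1}$,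
\[
L_{yx}^{-1}R_xL_y=(L_{yx}^{-1}R_{yx})(R_{yx}^{-1}R_xR_y)T_y^{-1}=T_{yx}R_{y,x}T_y^{-1}.
\]
If $Q$ is commutative, the $L_x$ already generate $\operatorname{Mlt}(Q)$. The last claim follows from \eqref{eq:def}.
\end{proof}

\begin{lemma}\label{lem:nucleus}
The nucleus $N(Q)$ is a group under the multiplication of $Q$.
\end{lemma}

\begin{proof}
The three conditions on $a\in N(Q)$ read $L_aL_x=L_{ax}$, $L_xL_a=L_{xa}$ and $R_aR_x=R_{xa}$ for all $x$. Let $a,b\in N(Q)$. Then $L_{ab}=L_aL_b$ and $R_{ab}=R_bR_a$, hence $L_{ab}L_x=L_aL_{bx}=L_{a(bx)}=L_{(ab)x}$, $L_xL_{ab}=L_{xa}L_b=L_{(xa)b}=L_{x(ab)}$ and $R_{ab}R_x=R_bR_{xa}=R_{(xa)b}=R_{x(ab)}$; so $ab\in N(Q)$. Let $aa'=1$. Then $L_aL_{a'}=\mathrm{id}$, so $a(a'x)=x$ and $a'a=1$; next $R_aR_{a'}=R_{a'a}=\mathrm{id}$, so $(xa')a=x$. Therefore $L_aL_{a'x}=L_x$, $L_{xa'}L_a=L_x$ and $R_aR_{xa'}=R_x$, which are the three conditions for $a'$, since $L_{a'}=L_a^{-1}$ and $R_{a'}=R_a^{-1}$.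
\end{proof}

\begin{lemma}\label{lem:center}
If $c\in Z(Q)$ and $\varphi\in\operatorname{Mlt}(Q)$, then $\varphi(zc)=\varphi(z)c$ for all $z$. The center is the set of elements fixed by all standard generators, and it is fixed pointwise by $\operatorname{Inn}(Q)$.
\end{lemma}

\begin{proof}
We have $x(zc)=(xz)c$ and $(zc)x=z(cx)=z(xc)=(zx)c$, so $R_c$ commutes with all translations. For inner $\varphi$, $z=1$ gives $\varphi(c)=c$. Conversely, if $z$ is fixed by the standard generators, then \eqref{eq:def} gives $xz=zx$, $(xy)z=x(yz)$ and $z(xy)=(zx)y$ for all $x,y$, and the middle law follows: $(xz)y=(zx)y=z(xy)=(xy)z=x(yz)=x(zy)$.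
\end{proof}

A subloop $S$ is \emph{normal} if it is the kernel of a homomorphism $\pi$ of $Q$ onto a loop; the fibers of $\pi$ are then the cosets $xS$, and the image is $Q/S$.

\begin{lemma}\label{lem:quot}
\textup{(a)} Let $\pi\colon Q\to\overline Q$ be a surjective homomorphism of loops with kernel $S$. Every inner mapping of $Q$ permutes $S$ and induces an inner mapping of $\overline Q$, and $T_x,L_{x,y},R_{x,y}$ induce $T_{\pi x},L_{\pi x,\pi y},R_{\pi x,\pi y}$. In particular, $\overline Q$ is an abelian group if and only if $\varphi(z)\in zS$ for all $z$ and all standard generators $\varphi$, and then for all inner $\varphi$.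

\textup{(b)} Suppose that $G=Q/Z(Q)$ is a group and that the image of $N(Q)$ in $G$ contains the derived subgroup $G'$. Then \textup{(i)} holds.
\end{lemma}

\begin{proof}
(a) Applying $\pi$ to \eqref{eq:def} gives $\pi\varphi=\overline\varphi\pi$ for each standard generator $\varphi$ and the corresponding generator $\overline\varphi$ of $\operatorname{Inn}(\overline Q)$. Such a relation passes to inverses and products, and it implies $\varphi(S)\subseteq S$ because $\overline\varphi$ fixes the identity. The rest is Lemma~\ref{lem:gens}.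

(b) By Lemma~\ref{lem:nucleus} the image $H$ of $N(Q)$ is a subgroup of $G$, and $N(Q)$ is its full preimage because $Z(Q)\subseteq N(Q)$. As $H\supseteq G'$, it is normal with abelian quotient, and $N(Q)$ is the kernel of $Q\to G\to G/H$.
\end{proof}

\begin{proposition}\label{prop:class2}
\textup{(a)} If $Q$ has class at most $2$, then $\operatorname{Inn}(Q)$ is abelian and \textup{(i)}, \textup{(ii)} hold.

\textup{(b)} If $Q$ is commutative, then $N(Q)=Z(Q)$, and each of \textup{(i)}, \textup{(ii)} holds if and only if $Q$ has class at most $2$.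
\end{proposition}

\begin{proof}
(a) Here $Q/Z(Q)$ is an abelian group, which is (ii), and (i) follows from Lemma~\ref{lem:quot}(b). By Lemma~\ref{lem:quot}(a), inner mappings $\varphi,\varphi'$ have the form $z\mapsto z\theta(z)$, $z\mapsto z\theta'(z)$ with central values $\theta(z),\theta'(z)$. By Lemma~\ref{lem:center}, $\varphi\varphi'(z)=\varphi(z)\theta'(z)=z\,\theta(z)\theta'(z)$, which is symmetric in $\varphi,\varphi'$.

(b) The equality $N(Q)=Z(Q)$ holds by definition. The quotient $Q/Z(Q)$ is commutative, so it is a group if and only if it is an abelian group.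
\end{proof}

A commutative counterexample is therefore a commutative loop with abelian inner mapping group that is not of class at most $2$. We look for one with three central layers.

\section{Loops of affine type}\label{sec:affine}

Let $Q=A\times B\times C$ carry the product \eqref{eq:affine}. The normalizations of $f,p,q,r$ make $(0,0,0)$ an identity element, and an equation $XY=W$ is solved uniquely for $X$ or for $Y$, one component after the other. So $Q$ is a loop. All translations share one shape. Call a map \emph{triangular} if it has the form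
\[
\varphi(a,b,c)=\bigl(a+t,\ b+h(a),\ c+\kappa(a)b+s(a)\bigr)
\]
with $t\in A$, $h\colon A\to B$, $\kappa\colon A\to\operatorname{Hom}(B,C)$, $s\colon A\to C$. Triangular maps are bijections.

\begin{lemma}\label{lem:tri}
Let $\varphi,\varphi'$ be triangular with data $(t,h,\kappa,s)$ and $(t',h',\kappa',s')$.
\begin{itemize}
\item[(a)] $\varphi'\varphi$ is triangular with data $t+t'$, $\ h(a)+h'(a+t)$, $\ \kappa(a)+\kappa'(a+t)$, $\ s(a)+s'(a+t)+\kappa'(a+t)h(a)$.
\item[(b)] If $t=t'$, then $\varphi'^{-1}\varphi$ is triangular with first three data $0$, $h-h'$, $\kappa-\kappa'$.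
\item[(c)] If $t=t'=0$, then $\varphi\varphi'=\varphi'\varphi$ if and only if $\kappa(a)h'(a)=\kappa'(a)h(a)$ for all $a$.
\end{itemize}
\end{lemma}

\begin{proof}
Part (a) is substitution: the last component of $\varphi'\varphi(a,b,c)$ is $c+\kappa(a)b+s(a)+\kappa'(a+t)(b+h(a))+s'(a+t)$. For (b), let $\psi$ have data $0$, $h-h'$, $\kappa-\kappa'$, $s-s'-\kappa'(h-h')$, where $\kappa'(\,\cdot\,)$ is taken at $a+t$ in the data of $\varphi'$ replaced by $a$, since $\psi$ does not move $a$; then (a) gives $\varphi'\psi=\varphi$. For (c), the data in (a) are symmetric in $\varphi,\varphi'$ except for the term $\kappa'(a)h(a)$.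
\end{proof}

Two functions describe the middle layer:
\begin{align*}
\gamma(a,x)&=f(a,x)-f(x,a),\\
\alpha(x,y,a)&=f(y,a)+f(x,y+a)-f(x+y,a)-f(x,y).
\end{align*}
They are the commutator and the associator of the quotient loop $A\times B$.

\begin{lemma}\label{lem:inner}
Let $X,Y\in Q$ have first components $x,y$. The maps $T_X$, $L_{X,Y}$, $R_{X,Y}$ are triangular with $t=0$, $h(0)=0$, $s(0)=0$, and
\[
\begin{array}{lll}
T_X: & h(a)=\gamma(a,x), & \kappa(a)=p(a,x)-q(x,a),\\[2pt]
L_{X,Y}: & h(a)=\alpha(x,y,a), & \kappa(a)=q(y,a)+q(x,a+y)-q(x+y,a),\\[2pt]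
R_{X,Y}: & h(a)=f(a,x)+f(a+x,y)-f(a,x+y)-f(x,y), & \kappa(a)=p(a,x)+p(a+x,y)-p(a,x+y).
\end{array}
\]
\end{lemma}

\begin{proof}
Let $\xi$ be the second component of $X$. By \eqref{eq:affine}, $L_X$ is triangular with $t=x$, $h(a)=\xi+f(x,a)$, $\kappa(a)=q(x,a)$, and $R_X$ with $t=x$, $h(a)=\xi+f(a,x)$, $\kappa(a)=p(a,x)$. By Lemma~\ref{lem:tri}(a), $L_XL_Y$ has $t=x+y$, $\kappa(a)=q(y,a)+q(x,a+y)$ and $h(a)=f(y,a)+f(x,a+y)+\text{const}$, and $R_YR_X$ has $t=x+y$, $\kappa(a)=p(a,x)+p(a+x,y)$ and $h(a)=f(a,x)+f(a+x,y)+\text{const}$. Lemma~\ref{lem:tri}(b) gives $\kappa$, and $h$ up to an additive constant. Inner mappings fix $(0,0,0)$, so $h(0)=s(0)=0$, and this determines the constant.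
\end{proof}

By Lemma~\ref{lem:tri}(c), $\operatorname{Inn}(Q)$ is abelian when the products $\kappa h'$ are \emph{symmetric} in the two generators. The next lemma says that if they are \emph{zero}, the class drops. The subject of this paper is the room between these two conditions.

\begin{lemma}\label{lem:drop}
Suppose that $\kappa(0)h'(a)=0$ for all $a\in A$ and all pairs of standard generators with data $(h,\kappa)$, $(h',\kappa')$. Then $Q$ has class at most $2$.
\end{lemma}

\begin{proof}
Let $U\le B$ be generated by all values $h'(a)$. For $u\in U$ a standard generator sends $(0,u,c)$ to $(0,u,c+\kappa(0)u)=(0,u,c)$, so $0\times U\times C\subseteq Z(Q)$ by Lemma~\ref{lem:center}. A standard generator sends $W=(a,b,c)$ to a point $(a,b+u,c')$ with $u\in U$, and $W\cdot(0,u,c'')=(a,b+u,c+c''+q(a,0)u)$ equals this point for a suitable $c''$. So the image lies in $W Z(Q)$, and $Q/Z(Q)$ is an abelian group by Lemma~\ref{lem:quot}(a).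
\end{proof}

The associator is not an arbitrary function. One can carry $x$ across the product $a+b$ in one step or in two, and comparing gives the following identity, which is the source of the prime $3$.

\begin{lemma}\label{lem:hex}
For all $x,a,b\in A$,
\[
\alpha(x,a,b)-\alpha(a,x,b)+\alpha(a,b,x)=\gamma(a,x)+\gamma(b,x)-\gamma(a+b,x).
\]
\end{lemma}

\begin{proof}
We have
\begin{align*}
\alpha(x,a,b)&=f(a,b)+f(x,a+b)-f(x+a,b)-f(x,a),\\
-\alpha(a,x,b)&=-f(x,b)-f(a,x+b)+f(a+x,b)+f(a,x),\\
\alpha(a,b,x)&=f(b,x)+f(a,b+x)-f(a+b,x)-f(a,b).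
\end{align*}
In the sum the terms $f(a,b)$, $f(x+a,b)$, $f(a,x+b)$ cancel, and what remains is $[f(a,x)-f(x,a)]+[f(b,x)-f(x,b)]-[f(a+b,x)-f(x,a+b)]$.
\end{proof}

\section{The counterexample}\label{sec:example}

\subsection*{Finding the multiplication}
Let $Q$ be commutative of affine type, so that only the maps $L_{X,Y}$ matter. Suppose that $q$ is biadditive. Then the $\kappa$ of $L_{X,Y}$ is the constant $q(x,y)$, and we need
\[
q(x,y)\,\alpha(u,v,a)=q(u,v)\,\alpha(x,y,a)
\]
for all arguments, without both sides being always zero. The exterior algebra offers a solution, because its elements of degree $2$ commute: let $q(x,y)$ be multiplication by $-x\wedge y$ and let $\alpha(x,y,a)=-x\wedge y\wedge a$. Both sides become $x\wedge y\wedge u\wedge v\wedge a$. This dictates $B=\Lambda^3V$ and $C=\Lambda^5V$, and $\dim V\ge5$ is needed for $C\neq0$.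

It remains to find a symmetric $f$ whose associator $\alpha$ is alternating. For symmetric $f$ the right side in Lemma~\ref{lem:hex} vanishes, while for alternating $\alpha$ the left side is $3\alpha(x,a,b)$. So the characteristic must be $3$. As $\alpha$ has degree $3$, we try a cubic $f$. The symmetrization $g(x,y)+g(y,x)$ of $g(x,y)=x_l(x_iy_j-x_jy_i)$ is the coefficient in \eqref{eq:f}.

\begin{example}\label{ex:81}
Let $n=3$, so $B=k$, $C=0$ and $f(x,y)=(x_3-y_3)(x_1y_2-x_2y_1)$. Then $f(e_i,e_j)=0$ for all $i,j$, and $f(e_1,e_2+e_3)=-1$, $f(e_1+e_2,e_3)=0$, $f(e_1+e_3,e_2)=1$. Hence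
\[
\alpha(e_1,e_2,e_3)=-1-0=-1,\qquad \alpha(e_1,e_3,e_2)=-1-1=-2 .
\]
An alternating $\alpha$ requires $-2=1$. For $k=\mathbb F_3$ we obtain a commutative nonassociative loop on $k^3\times k$, of order $81$. Its subloop $0\times k$ is central with quotient $k^3$, so it has class $2$ and satisfies (i) and (ii). The loop of Theorem~\ref{thm:A} has such a loop as its quotient $Q/Z(Q)$.
\end{example}

\begin{lemma}\label{lem:alt}
Let $f$ be given by \eqref{eq:f} over any field, and write $\omega(x,y)=x_iy_j-x_jy_i$ for fixed $i<j<l$. The coefficient of $\alpha(x,y,a)$ at $e_i\wedge e_j\wedge e_l$ is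
\[
-x_l\,\omega(y,a)-2y_l\,\omega(x,a)-a_l\,\omega(x,y).
\]
In characteristic $3$, $\alpha(x,y,a)=-x\wedge y\wedge a$.
\end{lemma}

\begin{proof}
Since $\omega$ is bilinear, the coefficient is
\begin{multline*}
(y_l-a_l)\omega(y,a)+(x_l-y_l-a_l)\bigl(\omega(x,y)+\omega(x,a)\bigr)\\
-(x_l+y_l-a_l)\bigl(\omega(x,a)+\omega(y,a)\bigr)-(x_l-y_l)\omega(x,y).
\end{multline*}
Here $\omega(y,a)$ has the factor $(y_l-a_l)-(x_l+y_l-a_l)=-x_l$, $\omega(x,a)$ has $(x_l-y_l-a_l)-(x_l+y_l-a_l)=-2y_l$, and $\omega(x,y)$ has $(x_l-y_l-a_l)-(x_l-y_l)=-a_l$. If $-2=1$, the result is $-[x_l\omega(y,a)-y_l\omega(x,a)+a_l\omega(x,y)]$. The bracket is the expansion along the last column of the determinant formed by the coordinates $i,j,l$ of the rows $x,y,a$, which is the coefficient of $x\wedge y\wedge a$.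
\end{proof}

\subsection*{Proof of Theorem~\ref{thm:A}}
The product is of affine type with $p(a,a')b=a\wedge a'\wedge b$, $q(a,a')b'=-a\wedge a'\wedge b'$ and $r=0$, so $Q$ is a loop. It is commutative because $f(x,y)=f(y,x)$, both factors of each coefficient changing sign, and $a\wedge a'\wedge(b-b')=a'\wedge a\wedge(b'-b)$.

\emph{Inner mappings.} Let $X,Y$ have first components $x,y$. In Lemma~\ref{lem:inner}, $\kappa(a)$ is multiplication by $-y\wedge a-x\wedge(a+y)+(x+y)\wedge a=-x\wedge y$. With Lemma~\ref{lem:alt},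
\begin{equation}\label{eq:LXY}
L_{X,Y}(a,b,c)=\bigl(a,\ b-x\wedge y\wedge a,\ c-x\wedge y\wedge b+s_{X,Y}(a)\bigr),\qquad s_{X,Y}(0)=0 .
\end{equation}
If $X',Y'$ have first components $u,v$, the criterion of Lemma~\ref{lem:tri}(c) for $L_{X,Y}$ and $L_{X',Y'}$ reads $x\wedge y\wedge u\wedge v\wedge a=u\wedge v\wedge x\wedge y\wedge a$, which holds. The maps $L_{X,Y}$ generate $\operatorname{Inn}(Q)$ by Lemma~\ref{lem:gens}, so $\operatorname{Inn}(Q)$ is abelian.

\emph{Center and nucleus.} Since the $T_X$ are trivial and $R_{X,Y}=L_{Y,X}$, Lemma~\ref{lem:center} says that $Z(Q)$ is the common fixed set of the maps \eqref{eq:LXY}. The points $(0,0,c)$ are fixed. If $(a,b,c)$ is fixed, then $x\wedge y\wedge a=0$ for all $x,y$, so $a=0$, as a nonzero $a$ is part of a basis. Then $x\wedge y\wedge b=0$ for all $x,y$. Suppose that $b$ has a nonzero coefficient at $e_i\wedge e_j\wedge e_l$. Since $n\ge5$, there are distinct $r,t\notin\{i,j,l\}$, and up to sign that coefficient is the coefficient of $e_r\wedge e_t\wedge b$ at the basis vector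 indexed by $\{r,t,i,j,l\}$, a contradiction. So $b=0$, $Z(Q)=0\times0\times C$, and $N(Q)=Z(Q)$ by Proposition~\ref{prop:class2}(b). In particular $N(Q)$ is normal.

\emph{The quotient.} The projection $(a,b,c)\mapsto(a,b)$ identifies $Q/Z(Q)$ with the commutative loop $A\times B$, $(a,b)(a',b')=(a+a',b+b'+f(a,a'))$. By Lemma~\ref{lem:quot}(a) its maps $L_{\cdot,\cdot}$ are $(a,b)\mapsto(a,b-x\wedge y\wedge a)$. For $x=e_1$, $y=e_2$ this moves $(e_3,0)$, so by \eqref{eq:def} the products $(e_1,0)\bigl((e_2,0)(e_3,0)\bigr)$ and $\bigl((e_1,0)(e_2,0)\bigr)(e_3,0)$ differ. Thus $Q/Z(Q)=Q/N(Q)$ is not a group, and (i) and (ii) fail. The common fixed set of these maps is $0\times B$, which is therefore the center of $A\times B$, and the quotient by it is the nontrivial abelian group $A$. So the class of $Q$ is exactly $3$. The order for $k=\mathbb F_3$, $n=5$ follows from $\dim\Lambda^3V=10$, $\dim\Lambda^5V=1$. \qed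

\begin{remark}
Both hypotheses are needed for this formula. For $n=3,4$ we have $C=0$ and the class is $2$. In characteristic different from $3$ the formula still defines a commutative loop with $\kappa=-x\wedge y$, but Lemma~\ref{lem:alt} gives $\alpha(e_1,e_2,e_3)=-e_1\wedge e_2\wedge e_3$ and $\alpha(e_4,e_5,e_3)=2\,e_3\wedge e_4\wedge e_5$. For $(x,y)=(e_4,e_5)$, $(u,v)=(e_1,e_2)$, $a=e_3$ the two sides in Lemma~\ref{lem:tri}(c) are $e_1\wedge\dots\wedge e_5$ and $-2\,e_1\wedge\dots\wedge e_5$, so $\operatorname{Inn}(Q)$ is not abelian.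
\end{remark}

\section{Equivalence of the two statements}\label{sec:equiv}

Throughout this section $\operatorname{Inn}(Q)$ is abelian. In both directions only commutation with the maps $T_u$ is used.

\subsection*{From (i) to (ii)}
Let $N=N(Q)$ be normal with $Q/N$ an abelian group. By Lemma~\ref{lem:quot}(a), inner mappings permute $N$ and send each $z$ into $zN$. So $L_{x,y}(z)=zn$ with $n\in N$, and we must show that $n$ commutes with every element $u$, that is, $T_u(n)=n$. The natural tool is $T_uL_{x,y}=L_{x,y}T_u$. Inner mappings need not be automorphisms, so we first determine how they treat a nuclear factor. For $n\in N$ and $u,v,x,y,z\in Q$: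
\begin{itemize}
\item[(N1)] $T_u(zn)=T_u(z)T_u(n)$. Indeed $T_u(n)\in N$, so $u\bigl(T_u(z)T_u(n)\bigr)=\bigl(uT_u(z)\bigr)T_u(n)=(zu)T_u(n)=z\bigl(uT_u(n)\bigr)=z(nu)=(zn)u$.
\item[(N2)] $L_{x,y}(zn)=L_{x,y}(z)n$. Indeed $(xy)\bigl(L_{x,y}(z)n\bigr)=\bigl(x(yz)\bigr)n=x\bigl((yz)n\bigr)=x\bigl(y(zn)\bigr)$.
\item[(N3)] $T_{uv}(n)=T_vT_u(n)$. Indeed $n'=T_u(n)$ and $n''=T_v(n')$ lie in $N$, so $(uv)n''=u(vn'')=u(n'v)=(un')v=(nu)v=n(uv)$.
\end{itemize}
Fix $x,y,z,u$ and write $L_{x,y}(z)=zn$, $T_u(z)=zm$ with $n,m\in N$; note that $n$ does not depend on $u$. By (N1) and (N2),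
\[
T_uL_{x,y}(z)=(zm)T_u(n)=z\bigl(m\,T_u(n)\bigr),\qquad L_{x,y}T_u(z)=(zn)m=z(nm).
\]
These are equal, so $m\,T_u(n)=nm=m\,T_m(n)$ and $T_u(n)=T_m(n)$. It remains to see that $T_m$ is trivial on $N$. The element $m$ is a commutator of $u$ and $z$: $(uz)m=u(zm)=zu$. By (N3), on $N$ we have $T_mT_zT_u=T_{(uz)m}=T_{zu}=T_uT_z$. Since $T_u$ and $T_z$ commute and permute $N$, the map $T_m$ is the identity on $N$. Hence $T_u(n)=n$ for all $u$, so $n\in Z(Q)$. Now $x(yz)=(xy)(zn)=\bigl((xy)z\bigr)n$ with $n$ central, and $Q/Z(Q)$ is a group.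

\subsection*{From (ii) to (i)}
Let $Z=Z(Q)$ and let $G=Q/Z$ be a group. The map $T_u$ induces the conjugation $z\mapsto z^u=u^{-1}zu$ on $G$. These conjugations commute, so $G/Z(G)$ is abelian and $G'\subseteq Z(G)$. By Lemma~\ref{lem:quot}(b) it suffices to show that every commutator of $G$ lifts into $N(Q)$.

Define $\beta(x,y,z)\in Z$ by $(xy)z=\bigl(x(yz)\bigr)\beta(x,y,z)$. Central factors can be pulled out of products, so $\beta$ is a function $G^3\to Z$; it vanishes if an argument is $1$, and an element of $Q$ is nuclear exactly when $\beta$ vanishes whenever its image is one of the arguments. In identities among values of $\beta$ we write $Z$ additively. Rewriting $((xy)z)w$ as $x(y(zw))$ through $(xy)(zw)$, or through $(x(yz))w$ and $x((yz)w)$, gives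
\begin{equation}\label{eq:pent}
\beta(y,z,w)+\beta(x,yz,w)+\beta(x,y,z)=\beta(xy,z,w)+\beta(x,y,zw).
\end{equation}
The plan is to show that $\beta$ is invariant under conjugation of each argument. A commutator $m=z^{-1}z^u$ then satisfies $\beta(x,y,zm)=\beta(x,y,z)$, so two of the five terms of \eqref{eq:pent} cancel, and the other three contain $m$ as an argument.

\emph{Invariance.} Let $\varphi$ be inner with $\varphi(z)=z\theta(z)$, $\theta(z)\in Z$. By Lemma~\ref{lem:center}, $T_u\varphi(z)=T_u(z)\theta(z)$, while $\varphi T_u(z)=T_u(z)\theta(T_uz)$. So $\theta(T_uz)=\theta(z)$. From \eqref{eq:def}, $L_{x,y}(z)=z\,\beta(x,y,z)^{-1}$ and $R_{x,y}(z)=z\,\beta(z,x,y)$, whence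
\begin{equation}\label{eq:inv13}
\beta(x,y,z^u)=\beta(x,y,z),\qquad\beta(z^u,x,y)=\beta(z,x,y).
\end{equation}
No standard generator displays the middle argument. It appears in $\varphi=T_{xy}^{-1}T_yT_x$, which induces the identity on $G$. Put $v=T_x(z)$, $w=T_y(v)$, so that $xv=zx$ and $yw=vy$. Then
\[
(xy)w=x(yw)\cdot\beta(x,y,w),\qquad x(vy)=(xv)y\cdot\beta(x,v,y)^{-1},\qquad (zx)y=z(xy)\cdot\beta(z,x,y),
\]
and chaining these equalities gives $(xy)w=z(xy)\cdot\theta(z)$ with
\[
\theta(z)=\beta(x,y,z^{xy})-\beta(x,z^x,y)+\beta(z,x,y),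
\]
since $v,w$ have images $z^x,z^{xy}$ in $G$. Thus $w=T_{xy}(z)\theta(z)$ and $\varphi(z)=z\theta(z)$, so $\theta$ is unchanged under $z\mapsto z^u$. The outer terms are unchanged by \eqref{eq:inv13}, hence $\beta(x,(z^u)^x,y)=\beta(x,z^x,y)$. As $(z^u)^x=(z^x)^u$ and $z^x$ runs through $G$,
\begin{equation}\label{eq:inv2}
\beta(x,z^u,y)=\beta(x,z,y).
\end{equation}

\emph{Commutators are nuclear.} Fix $z,u\in G$ and let $m=z^{-1}z^u\in Z(G)$, so $z^u=zm=mz$.

(a) \emph{Third argument.} In \eqref{eq:pent} at $(x,y,z,m)$ the terms $\beta(x,y,z)$ and $\beta(x,y,zm)$ cancel by \eqref{eq:inv13}, leaving $\beta(x,yz,m)=\beta(xy,z,m)-\beta(y,z,m)$. For $y=z^{-1}$ the left side is $0$, so $\beta(xz^{-1},z,m)$ does not depend on $x$, and $x=z$ shows that it is $0$. Thus $\beta(t,z,m)=0$ for all $t$, and then $\beta(x,yz,m)=0$ for all $x,y$: $\beta(\cdot,\cdot,m)=0$.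

(b) \emph{First argument.} In \eqref{eq:pent} at $(m,z,x,y)$ the terms $\beta(z,x,y)$ and $\beta(mz,x,y)$ cancel, leaving $\beta(m,zx,y)=\beta(m,z,xy)-\beta(m,z,x)$. For $x=z^{-1}$ we see that $\beta(m,z,z^{-1}y)$ does not depend on $y$, and $y=z$ shows that it is $0$. Thus $\beta(m,z,t)=0$ for all $t$, and then $\beta(m,\cdot,\cdot)=0$.

(c) \emph{Middle argument.} By (a), \eqref{eq:pent} at $(x,z,y,m)$ reduces to $\beta(x,z,y)=\beta(x,z,ym)$. At $(x,z,m,y)$ it reads
\[
\beta(z,m,y)+\beta(x,zm,y)+\beta(x,z,m)=\beta(xz,m,y)+\beta(x,z,my).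
\]
Here $\beta(x,zm,y)=\beta(x,z,y)$ by \eqref{eq:inv2}, $\beta(x,z,m)=0$ by (a), and $\beta(x,z,my)=\beta(x,z,y)$ because $my=ym$. So $\beta(xz,m,y)=\beta(z,m,y)$ for all $x$; the choice $x=z^{-1}$ shows that this value is $0$, and $\beta(\cdot,m,\cdot)=0$.

Every lift of $m=z^{-1}u^{-1}zu$ is therefore nuclear. The image of $N(Q)$ is a subgroup containing all commutators, hence $G'$, and (i) holds. This proves Theorem~\ref{thm:B}. \qed

\begin{remark}
Without the hypothesis on $\operatorname{Inn}(Q)$, (ii) does not imply (i). Let $G$ be a nonabelian simple group, fix $g_0,h_0\ne1$, let $f\colon G\times G\to\mathbb Z/2$ be $1$ at $(g_0,h_0)$ and $0$ elsewhere, and let $Q=G\times\mathbb Z/2$ with $(g,c)(g',c')=(gg',c+c'+f(g,g'))$. The subloop $1\times\mathbb Z/2$ is central with quotient $G$, so (ii) holds. If (i) held, $G$ would map onto the abelian group $Q/N(Q)$, forcing $N(Q)=Q$. But for $z\notin\{1,h_0\}$ the two bracketings of $(g_0,0),(h_0,0),(z,0)$ have second components $1$ and $0$.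
\end{remark}

\section{The prime 3 and the rank 5}\label{sec:sharp}

By Lemma~\ref{lem:drop}, Theorem~\ref{thm:C} asks us to pass from the symmetry of the products $\kappa h'$ to their vanishing. Suppose first that $Q$ is commutative, $q$ is biadditive and $\alpha$ is additive in its last variable. Then $F(x,y;u,v,a)=q(x,y)\alpha(u,v,a)$ is symmetric in the pairs $(x,y)$, $(u,v)$, and Lemma~\ref{lem:hex} gives a three-term relation in $u,v,a$. We show that these properties alone make $F$ behave like $x\wedge y\wedge u\wedge v\wedge a$ in characteristic $3$. We then reduce the general case, where $f,p,q$ are arbitrary functions, to this one.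

\subsection*{Multilinear algebra}
Let $A$ and $E$ be abelian groups. A function $H\colon A^d\to E$ is \emph{skew under} $\pi\in S_d$ if $H(t_{\pi1},\dots,t_{\pi d})=\operatorname{sgn}(\pi)H(t_1,\dots,t_d)$ for all $t_i$. The permutations under which $H$ is skew form a subgroup of $S_d$.

\begin{lemma}\label{lem:three}
Let $g\colon A^3\to E$ be additive in the third variable and satisfy
\begin{equation}\label{eq:hex}
g(x,a,b)-g(a,x,b)+g(a,b,x)=0 .
\end{equation}
Then $g$ is skew under $(13)$, additive in each variable, and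
\begin{equation}\label{eq:cyc}
g(x,a,b)+g(a,b,x)+g(b,x,a)=0 .
\end{equation}
\end{lemma}

\begin{proof}
Exchanging $x$ and $b$ in \eqref{eq:hex} gives $g(b,a,x)-g(a,b,x)+g(a,x,b)=0$; adding this to \eqref{eq:hex} gives $g(x,a,b)=-g(b,a,x)$. So $g$ is additive in the first variable, and $g(a,x,b)=g(x,a,b)+g(a,b,x)$ is additive in $x$. Finally $-g(a,x,b)=g(b,x,a)$ turns \eqref{eq:hex} into \eqref{eq:cyc}.
\end{proof}

\begin{lemma}\label{lem:KGF}
\textup{(a)} If $K\colon A^3\to E$ satisfies $K(x;a,y)=K(y;a,x)=-K(x;y,a)$, then $2K=0$.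

\textup{(b)} Let $G\colon A^4\to E$ satisfy $G(t;x,a,t)=0$ and $G(t;x,a,b)=-G(b;x,a,t)$, and let each $G(t;\cdot,\cdot,\cdot)$ satisfy the hypotheses of Lemma~\textup{\ref{lem:three}}. Then $3G=0$.

\textup{(c)} Let $F\colon A^5\to E$ satisfy $F(x,y;u,v,a)=F(u,v;x,y,a)$, and let each $F(x,y;\cdot,\cdot,\cdot)$ satisfy the hypotheses of Lemma~\textup{\ref{lem:three}}. Then $F$ is additive in each variable and skew under $S_5$, and $3F=0$.
\end{lemma}

\begin{proof}
(a) Alternating the two rules,
\[
K(x;a,y)=K(y;a,x)=-K(y;x,a)=-K(a;x,y)=K(a;y,x)=K(x;y,a)=-K(x;a,y).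
\]

(b) The function $G$ is skew under $(14)$ by hypothesis and under $(24)$ by Lemma~\ref{lem:three}. It is additive in positions $2,3,4$ by that lemma and in position $1$ by skewness under $(14)$. Relation \eqref{eq:hex} for $G(t;\cdot,\cdot,\cdot)$ with $b=t$ gives $G(t;a,t,x)=0$. Replacing $t$ by $t+u$ and expanding, $G(t;a,u,x)+G(u;a,t,x)=0$, which is skewness under $(13)$. The transpositions $(14),(24),(13)$ generate $S_4$, so the three terms of \eqref{eq:cyc} are equal and $3G=0$.

(c) Additivity holds in positions $3,4,5$ by Lemma~\ref{lem:three} and in positions $1,2$ by symmetry. The function $F$ is skew under the even permutation $\sigma=(13)(24)$ and under $(35)$; hence under $\sigma(35)\sigma=(15)$, under all permutations of $\{1,3,5\}$, and under $(24)=\sigma(13)$. These generate the stabilizer $S'$ of the set $\{2,4\}$ in $S_5$. Fix $t_1,\dots,t_5$. The value $\operatorname{sgn}(\pi)F(t_{\pi1},t_{\pi2};t_{\pi3},t_{\pi4},t_{\pi5})$ depends only on the coset $\pi S'$, that is, on the set $\{\pi2,\pi4\}$; call it $w_{ij}=w_{ji}$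 when this set is $\{i,j\}$. We must show that the ten values $w_{ij}$ coincide. Given $i\ne j$, choose $\pi$ with $\pi1=j$, $\pi2=i$ and apply \eqref{eq:cyc} to the last three arguments. The three terms differ by $3$-cycles, so they carry the same sign, and their fourth argument runs through the $t_h$ with $h\ne i,j$. Thus $\sum_{h\ne i,j}w_{ih}=0$, that is, $w_{ij}=\sum_{h\ne i}w_{ih}$ for every $j\ne i$. So $w_{ij}$ depends only on $i$, and by symmetry only on $j$; all $w_{ij}$ equal one value $w$. This is skewness under $S_5$, and the relation gives $3w=0$.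
\end{proof}

\subsection*{Encoding the inner mappings}
From now on $Q$ is as in Theorem~\ref{thm:C}. The functions $h,\kappa$ of Lemma~\ref{lem:inner} depend on the base point $a$ in an uncontrolled way. To track this dependence we let the group ring act by shifting the base point. Let $\Gamma=\mathbb Z[A]$ with basis $e^a$, $e^ae^b=e^{a+b}$; let $D_a=e^a-1$, and let $I$ be the augmentation ideal, the additive span of the $D_a$. We have
\begin{equation}\label{eq:D}
D_{a+b}=D_a+D_b+D_aD_b .
\end{equation}
Let $P$ be the free $\Gamma$-module on symbols $\lambda_x,\rho_x$ $(x\in A)$; think of $e^a\lambda_x$ as a left translation by an element over $x$, applied at a point over $a$. Define additive maps $\eta\colon P\to B$ and $\zeta\colon P\to\operatorname{Hom}(B,C)$ by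
\[
\eta(e^a\lambda_x)=f(x,a),\quad\eta(e^a\rho_x)=f(a,x),\quad\zeta(e^a\lambda_x)=q(x,a),\quad\zeta(e^a\rho_x)=p(a,x),
\]
and put
\[
\mathsf T_x=\rho_x-\lambda_x,\qquad\mathsf L_{x,y}=\lambda_y+e^y\lambda_x-\lambda_{x+y},\qquad\mathsf R_{x,y}=\rho_x+e^x\rho_y-\rho_{x+y}.
\]
Since $f$ vanishes when an argument is $0$, we have $\eta(\mathsf T_x)=0$ and $\eta(\mathsf L_{x,y})=\eta(\mathsf R_{x,y})=f(x,y)$. Lemma~\ref{lem:inner} therefore says that $T_X$, $L_{X,Y}$, $R_{X,Y}$ have
\begin{equation}\label{eq:enc}
h(a)=\eta(D_am),\qquad\kappa(a)=\zeta(e^am),\qquad\text{with } m=\mathsf T_x,\ \mathsf L_{x,y},\ \mathsf R_{x,y}\ \text{respectively.}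
\end{equation}
Let $M$ be the additive span of all $\mathsf T_x,\mathsf L_{x,y},\mathsf R_{x,y}$.

\begin{lemma}\label{lem:M}
$M$ is a $\Gamma$-submodule of $P$, generated over $\Gamma$ by the $\mathsf T_x$ and $\mathsf L_{x,y}$. Moreover
\begin{equation}\label{eq:sym}
\zeta(m)\eta(\delta n)=\zeta(n)\eta(\delta m)\qquad(m,n\in M,\ \delta\in I).
\end{equation}
\end{lemma}

\begin{proof}
In $\mathsf L_{y,z}+\mathsf L_{x,y+z}-\mathsf L_{x+y,z}$ the terms $\lambda_z$, $\lambda_{y+z}$, $\lambda_{x+y+z}$ cancel, leaving $e^z\lambda_y+e^{y+z}\lambda_x-e^z\lambda_{x+y}=e^z\mathsf L_{x,y}$. So $e^z\mathsf L_{x,y}\in M$. Subtracting the definitions gives $\mathsf R_{x,y}-\mathsf L_{y,x}=\mathsf T_x+e^x\mathsf T_y-\mathsf T_{x+y}$. This shows that $e^x\mathsf T_y\in M$ and that $\mathsf R_{x,y}$ lies in the $\Gamma$-span of the $\mathsf T$'s and $\mathsf L$'s, which proves the first claim. Since $\operatorname{Inn}(Q)$ is abelian, Lemma~\ref{lem:tri}(c) and \eqref{eq:enc} give $\zeta(e^am)\eta(D_an)=\zeta(e^an)\eta(D_am)$ for the additive generators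 $m,n$ of $M$, hence for all $m,n\in M$. Replacing $m,n$ by $e^{-a}m,e^{-a}n\in M$ yields \eqref{eq:sym} for $\delta=1-e^{-a}=-D_{-a}$, and these elements span $I$.
\end{proof}

For $r\in\Gamma$, two applications of \eqref{eq:sym}, the second with $\delta r\in I$, give $\zeta(rm)\eta(\delta n)=\zeta(n)\eta(\delta rm)=\zeta(m)\eta(r\delta n)$. So although neither $\zeta$ nor $\eta$ is $\Gamma$-linear, their product is balanced, and there is an additive map
\[
\Psi\colon M\otimes_\Gamma IM\to C,\qquad\Psi(m\otimes u)=\zeta(m)\eta(u).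
\]
By \eqref{eq:enc}, the hypothesis of Lemma~\ref{lem:drop} holds as soon as $\Psi=0$.

The constraints on $f$ enter through the following elements of $IM$, which lie in $\ker\eta$:
\begin{itemize}
\item[(C1)] $D_x\mathsf T_x$;
\item[(C2)] $D_a\mathsf T_x+D_x\mathsf T_a$;
\item[(C3)] $D_aD_b\mathsf T_x+D_b\mathsf L_{x,a}-D_b\mathsf L_{a,x}+D_x\mathsf L_{a,b}$.
\end{itemize}
Indeed $\eta(D_a\mathsf T_x)=\gamma(a,x)$, which satisfies $\gamma(x,x)=0$ and $\gamma(a,x)=-\gamma(x,a)$. By \eqref{eq:D}, $\eta(D_aD_b\mathsf T_x)=\gamma(a+b,x)-\gamma(a,x)-\gamma(b,x)$, and $\eta(D_z\mathsf L_{x,y})=\alpha(x,y,z)$; so (C3) is Lemma~\ref{lem:hex}.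

\subsection*{The module $\mathcal X$ and reduction to leading terms}
We want to discard terms of higher order such as $D_aD_b\mathsf T_x$ in (C3) and $D_aD_b$ in \eqref{eq:D}. This cannot be done in $C$, which carries no suitable $\Gamma$-action, so we work in a $\Gamma$-module through which $\Psi$ factors. Let $\mathcal N\subseteq M\otimes_\Gamma IM$ be the additive span of
\begin{itemize}
\item[(X1)] all $m\otimes\delta n-n\otimes\delta m$ with $m,n\in M$, $\delta\in I$;
\item[(X2)] all $m\otimes y$ with $m\in M$ and $y$ as in (C1)--(C3);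
\item[(X3)] only if $Q$ is commutative: all $m\otimes\delta n$ with $m$ or $n$ in the $\Gamma$-span of the $\mathsf T_x$.
\end{itemize}
Each family is stable under $r\in\Gamma$: $r(m\otimes\delta n-n\otimes\delta m)=m\otimes r\delta n-n\otimes r\delta m$, $r(m\otimes y)=rm\otimes y$, and $r(m\otimes\delta n)=m\otimes(r\delta)n$. This is the gain from the tensor product: $\ker\eta$ need not be a submodule, but $r$ can be moved to the first factor. The map $\Psi$ vanishes on (X1) by \eqref{eq:sym} and on (X2) since $\eta(y)=0$. If $Q$ is commutative, then $T_X=\mathrm{id}$, so $\eta(e^a\mathsf T_x)=\gamma(a,x)=0$ and $\zeta(e^a\mathsf T_x)=0$ by \eqref{eq:enc}; thus $\eta,\zeta$ vanish on the $\Gamma$-span of the $\mathsf T_x$, and $\Psi$ vanishes on (X3). Hence $\Psi$ induces an additive map from the $\Gamma$-module $\mathcal X=(M\otimes_\Gamma IM)/\mathcal N$ to $C$.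

\begin{lemma}\label{lem:nak}
Let $J=I+\ell\Gamma$. If $\mathcal X=J\mathcal X$, then $Q$ has class at most $2$.
\end{lemma}

\begin{proof}
Let $\ell^dA=0$. Modulo $\ell\Gamma$ we have $D_a^{\ell^d}\equiv e^{\ell^da}-1=0$. As $I$ is generated by the finitely many commuting elements $D_a$, some power $I^j$ lies in $\ell\Gamma$. Then $J^j\subseteq\ell\Gamma$ and $J^{je}\subseteq\ell^e\Gamma$. So $\mathcal X=J^{je}\mathcal X\subseteq\ell^e\mathcal X$ and $\Psi(\mathcal X)\subseteq\ell^eC=0$. Lemma~\ref{lem:drop} applies.
\end{proof}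

This is the only place where the hypotheses that $A$ is a finite $\ell$-group and that $\ell^eC=0$ are used; nothing is assumed about $B$.

\subsection*{Proof of Theorem~\ref{thm:C}}
By Lemma~\ref{lem:nak} and Proposition~\ref{prop:class2}(a) it suffices to show that $E=\mathcal X/J\mathcal X$ is zero. This is an $\mathbb F_\ell$-vector space on which every $e^a$ acts as the identity. Write $[m;a,n]$ for the class of $m\otimes D_an$. It is symmetric in $m,n$ by (X1). It is additive in $a$ by \eqref{eq:D}, since $m\otimes D_aD_bn=D_a(m\otimes D_bn)$ has class $0$. Since $rm\otimes D_ar'n=rr'(m\otimes D_an)$ and $\Gamma$ acts on $E$ by scalars, Lemma~\ref{lem:M} shows that $E$ is spanned by the classes $[m;a,n]$ with $m,n$ among the $\mathsf T_x,\mathsf L_{x,y}$, that is, by the values of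
\begin{gather*}
K(x;a,y)=[\mathsf T_x;a,\mathsf T_y],\qquad G(t;x,a,b)=[\mathsf T_t;b,\mathsf L_{x,a}]=[\mathsf L_{x,a};b,\mathsf T_t],\\
F(x,y;u,v,a)=[\mathsf L_{x,y};a,\mathsf L_{u,v}].
\end{gather*}
For fixed $m\in M$ the function $g(x,y,z)=[m;z,\mathsf L_{x,y}]$ is additive in $z$, and (X2) with (C3) gives \eqref{eq:hex}, because $m\otimes D_aD_b\mathsf T_x$ has class $0$. So $G(t;\cdot,\cdot,\cdot)$ and $F(x,y;\cdot,\cdot,\cdot)$ satisfy the hypotheses of Lemma~\ref{lem:three}. The remaining hypotheses of Lemma~\ref{lem:KGF} hold as well: for $K$ by symmetry and (C2); for $G$ by (C1) and (C2) applied to the second expression, with $m=\mathsf L_{x,a}$; for $F$ by symmetry. Hence $2K=0$, $3G=0$, $3F=0$, and $F$ is additive in each variable and skew under $S_5$.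

In case (1), $2$ and $3$ are invertible in $\mathbb F_\ell$, so $K=G=F=0$. In cases (2) and (3), $K=G=0$ by (X3). In case (2), $3$ is invertible, so $F=0$. In case (3), $2$ is invertible, so skewness implies that $F$ vanishes when two arguments are equal. Expanding the five arguments in at most four generators of $A$ writes each value of $F$ as an integral combination of values at generators, and in each of these some generator is repeated; so $F=0$. In all cases $E=0$. \qed

\begin{remark}
For the loop of Theorem~\ref{thm:A}, $\Psi(\mathsf L_{x,y}\otimes D_a\mathsf L_{u,v})=q(x,y)\alpha(u,v,a)=x\wedge y\wedge u\wedge v\wedge a$, which has exactly the properties that Lemma~\ref{lem:KGF}(c) allows for $F$. For noncommutative loops with $\ell=2$ or $\ell=3$ the relation $2K=0$, respectively $3G=0$, is vacuous in $E$, and the proof gives no conclusion.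
\end{remark}

\begin{thebibliography}{1}
\bibitem{MileHigh} \emph{3rd Mile High Conference on Nonassociative Mathematics},\\ \texttt{http://www.cs.du.edu/\%7Epetr/milehigh/2013/problem\_session.pdf}
\end{thebibliography}
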